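
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Cantor part of the Laplacian\\ on the tangential set of a gradient}


\begin{abstract}
Let $\alpha$ be a locally Lipschitz function whose gradient is of locally bounded variation. The tangential set of $\nabla\alpha$ consists of the points where $\nabla\alpha$ is orthogonal to the direction in which, at the level of the Cantor part of its derivative, it varies. Must the Cantor part of $\Delta\alpha$ vanish on this set? We show that it must in dimension one and need not in any dimension $d\ge2$: there is a convex $C^1$ function whose tangential set carries the whole Cantor part of $D\nabla\alpha$, while the Cantor part of $\Delta\alpha$ is a nonzero positive measure. The example is a limit of superposed oscillations; the bands of each oscillation follow the gradient lines of the previous approximation. Both $\nabla\alpha$ and $\nabla(|\nabla\alpha|^2)$ can be given, locally, any prescribed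 modulus of continuity weaker than Lipschitz. This is sharp: if $\alpha\in C^1$ and $|\nabla\alpha|^2\in C^{1,1}_{\rm loc}$, then $\alpha\in C^{1,1}_{\rm loc}$.
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}
Let $\Omega\subset\mathbf R^d$ be open. Write $\mathcal L^d$ for Lebesgue measure, and $|\cdot|$ for the Euclidean norm of vectors, the Frobenius norm of matrices and the Lebesgue measure of sets. For $B\in BV_{\rm loc}(\Omega,\mathbf R^d)$ we use the convention $(DB)_{ij}=D_jB^i$ and the decomposition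
\[
DB=D^aB+D^jB+D^cB
\]
into the absolutely continuous, jump and Cantor parts. We recall what these are. A point $x$ has approximate limit $\tilde B(x)$ if $r^{-d}\int_{B_r(x)}|B-\tilde B(x)|\,dy\to0$ as $r\downarrow0$; the set $S_B$ of points without approximate limit is the approximate discontinuity set. Let $D^sB$ be the part of $DB$ singular with respect to $\mathcal L^d$. Then $D^cB$ is the restriction of $D^sB$ to $\Omega\setminus S_B$, and $D^jB$ is the restriction of $D^sB$ to the set of jump points, a subset of $S_B$. In particular $\tilde B$ is defined $|D^cB|$-almost everywhere, and \emph{if $B$ is continuous then $S_B=\emptyset$ and $D^cB=D^sB$}.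

By Alberti's rank-one theorem there are Borel unit vector fields $\eta,\xi$ with
\[
D^cB=\eta\otimes\xi\,|D^cB|,\qquad\text{that is,}\qquad (D^cB)_{ij}=\eta_i\xi_j\,|D^cB| .
\]
Thus $\xi$ is the direction in which $B$ varies and $\eta$ the direction of its increment. The Cantor part of the divergence is the trace
\[
D^c\cdot B:=\operatorname{tr}D^cB=\langle\eta,\xi\rangle\,|D^cB| .
\]
The \emph{tangential set} of $B$ is the set of points where $\tilde B$ is defined and $\langle\tilde B,\xi\rangle=0$; it is determined up to $|D^cB|$-null sets. Heuristically, $D^cB$ lives on a fractal family of thin layers with normal $\xi$, and at a tangential point $B$ runs along the layers instead of crossing them.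

The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $\alpha\in W^{1,\infty}_{\rm loc}(\Omega)$ with $\nabla\alpha\in BV_{\rm loc}(\Omega,\mathbf R^d)$. Does $D^c\cdot\nabla\alpha$, the Cantor part of $\Delta\alpha$, vanish on the tangential set of $\nabla\alpha$?}

\subsection{What the question asks, and what one would guess}
For a gradient $B=\nabla\alpha$ the matrix $DB$ is symmetric, so $\eta=\pm\xi$ and $|D^c\cdot B|=|D^cB|$. The trace loses nothing, and the question is whether the tangential set must be $|D^cB|$-null. Moreover, by the chain rule, $D^c(|B|^2)=2\langle\tilde B,\eta\rangle\,\xi\,|D^cB|$. So the tangential set is the set where the Cantor part of $D\nabla\alpha$ is not seen by $|\nabla\alpha|^2$, and the question becomes: \emph{can the length of a gradient hide a Cantor part of its derivative?}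

Two simple cases suggest that it cannot.

\emph{One-dimensional profiles.} Let $\alpha(x)=x_2+g(x_1)$ on $\mathbf R^2$, where $g'$ is continuous and of locally bounded variation. Then $D^c\nabla\alpha=e_1\otimes e_1\,(D^cg'\times\mathcal L^1)$, so $\xi=\pm e_1$ and the tangential set is $\{g'(x_1)=0\}$. But $D^cg'$ vanishes on $\{g'=0\}$ (Theorem~\ref{thm:B}(2) below, applied to $g$ in dimension one), so the tangential set is $|D^c\nabla\alpha|$-null.

\emph{Eikonal functions.} If $\alpha\in C^1$, $\nabla\alpha\in BV_{\rm loc}$ and $|\nabla\alpha|=1$, then $D^c(|\nabla\alpha|^2)=0$, so $|D^c\nabla\alpha|$-almost every point is tangential. However, such an $\alpha$ is automatically $C^{1,1}_{\rm loc}$ (Theorem~\ref{thm:C}), so there is no Cantor part at all.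

Nevertheless the answer is negative in every dimension $d\ge2$.

\subsection{Results}
For a nondecreasing $\omega:(0,\infty)\to(0,\infty)$, a field $V$ is locally of class $C^{0,\omega}$ if on each compact set $|V(x)-V(y)|\le C\,\omega(|x-y|)$ for $x\ne y$, with $C$ depending on the set; and $u\in C^{1,\omega}_{\rm loc}$ means that $u\in C^1$ and $\nabla u$ is locally of class $C^{0,\omega}$. For $\omega(t)=t$ we write $C^{1,1}_{\rm loc}$.

\begin{theorem}\label{thm:A}
Let $d\ge2$ and let $\Omega\subset\mathbf R^d$ be open and nonempty. There is a convex $\alpha\in C^1(\mathbf R^d)$ with $\nabla\alpha\in BV_{\rm loc}(\mathbf R^d,\mathbf R^d)$ such that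
\begin{equation}\label{eq:structure}
D\nabla\alpha=\nu\otimes\nu\,m+G\,\mathcal L^d ,
\end{equation}
where $G$ is continuous, $m\ge0$ is a Radon measure singular with respect to $\mathcal L^d$, $m(\Omega)>0$, and $\nu$ is a unit vector field, continuous on a neighborhood of $\operatorname{supp}m$, with $\langle\nabla\alpha,\nu\rangle=0$ everywhere in that neighborhood. Hence $D^c\nabla\alpha=\nu\otimes\nu\,m$, the tangential set carries all of $|D^c\nabla\alpha|$, and $D^c\cdot\nabla\alpha=m\ne0$ on it.

Moreover, given any nondecreasing $\omega:(0,\infty)\to(0,\infty)$ with $\omega(t)/t\to\infty$ as $t\downarrow0$, one can choose $\alpha$ so that in addition $\nabla\alpha$ and $\nabla(|\nabla\alpha|^2)$ are locally of class $C^{0,\omega}$.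
\end{theorem}

Since $C^1$ functions are in $W^{1,\infty}_{\rm loc}$, the restriction of this $\alpha$ to $\Omega$ satisfies the hypotheses of the Question, and the answer is no for $d\ge2$. The next theorem collects what is true for every gradient; in particular the answer is yes for $d=1$.

\begin{theorem}\label{thm:B}
Let $d\ge1$, $\alpha\in W^{1,\infty}_{\rm loc}(\Omega)$ and $B=\nabla\alpha\in BV_{\rm loc}(\Omega,\mathbf R^d)$.
\begin{enumerate}
\item[\textup{(1)}] $\eta=\pm\xi$ holds $|D^cB|$-a.e., so $|D^c\cdot B|=|D^cB|$. Also $|D^c(|B|^2)|=2|\langle\tilde B,\xi\rangle|\,|D^cB|$. So $D^c\cdot B$ vanishes on the tangential set if and only if $|D^cB|\ll|D^c(|B|^2)|$.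
\item[\textup{(2)}] $D^c\cdot B$ vanishes on $\{\tilde B=0\}$. In particular, for $d=1$ it vanishes on the tangential set.
\end{enumerate}
\end{theorem}

The last theorem shows that the modulus in Theorem~\ref{thm:A} cannot be improved to Lipschitz, and that the absence of a Cantor part seen in the eikonal case persists as long as $|\nabla\alpha|^2$ is $C^{1,1}$.

\begin{theorem}\label{thm:C}
If $\alpha\in C^1(\Omega)$ and $|\nabla\alpha|^2\in C^{1,1}_{\rm loc}(\Omega)$, then $\alpha\in C^{1,1}_{\rm loc}(\Omega)$; in particular $D^c\nabla\alpha=0$.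

Consequently, for $d\ge2$, $\Omega$ nonempty and a concave nondecreasing $\omega:(0,\infty)\to(0,\infty)$, there exists $\alpha\in C^1(\Omega)$ with $\nabla\alpha\in BV_{\rm loc}$, $|\nabla\alpha|^2\in C^{1,\omega}_{\rm loc}$ and $D^c\nabla\alpha\neq0$ if and only if $\omega(t)/t\to\infty$ as $t\downarrow0$. In that case $\alpha$ can be chosen with all of $D^c\nabla\alpha$ on the tangential set.
\end{theorem}

Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Section~\ref{sec:idea} explains the construction on its first two stages. Sections~\ref{sec:stage}--\ref{sec:dim} prove Theorem~\ref{thm:A}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.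

\section{What holds for every gradient}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) As distributions, $D_jB^i=D_jD_i\alpha=D_iB^j$, so the matrix measure $DB$ is symmetric. Hence so is $D^cB$, the restriction of its singular part to $\Omega\setminus S_B$. Thus $\eta\otimes\xi$ is symmetric $|D^cB|$-a.e., which for unit vectors forces $\eta=\pm\xi$. Then $\operatorname{tr}(\eta\otimes\xi)=\pm1$ and $|D^c\cdot B|=|D^cB|$.

The field $B$ is locally bounded because $\alpha\in W^{1,\infty}_{\rm loc}$. On a relatively compact open subset of $\Omega$ choose a compactly supported $C^1$ function that coincides with $p\mapsto|p|^2$ on a ball whose interior contains the essential range of $B$ and the values of $\tilde B$ there. The chain rule in $BV$ \cite[Theorem 3.96]{AFP}, applied to this function, gives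
\[
D^c(|B|^2)=2\langle\tilde B,\eta\rangle\,\xi\,|D^cB| .
\]
Since $\eta=\pm\xi$, the total variation of the right-hand side is $2|\langle\tilde B,\xi\rangle|\,|D^cB|$.

Let $\mathcal T$ be the tangential set. By the last formula a Borel set $E$ is $|D^c(|B|^2)|$-null if and only if $|D^cB|(E\setminus\mathcal T)=0$. In particular $\mathcal T$ itself is $|D^c(|B|^2)|$-null, so $|D^cB|\ll|D^c(|B|^2)|$ implies $|D^cB|(\mathcal T)=0$. Conversely, if $|D^cB|(\mathcal T)=0$ and $E$ is $|D^c(|B|^2)|$-null, then $|D^cB|(E)=|D^cB|(E\setminus\mathcal T)=0$. Finally $|D^cB|(\mathcal T)=|D^c\cdot B|(\mathcal T)$.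

(2) Let $u\in BV_{\rm loc}(\Omega)$ be scalar and $Z=\{x\notin S_u:\tilde u(x)=0\}$. We claim $|Du|(Z)=0$ (a case of \cite[Proposition 3.92(c)]{AFP}). By the coarea formula
\[
|Du|(Z)=\int_{\mathbf R}|D1_{\{u>t\}}|(Z)\,dt ,
\]
and, for a.e.\ $t$, $|D1_{\{u>t\}}|$ is concentrated on the reduced boundary of $\{u>t\}$, at whose points this set has density $\frac12$. Let $x\in Z$. Since the averages of $|u|$ over $B_r(x)$ tend to $0$, Chebyshev's inequality shows that $\{u>t\}$ has density $0$ at $x$ if $t>0$ and density $1$ if $t<0$. So $Z$ does not meet the reduced boundary of $\{u>t\}$ for $t\ne0$, and the integrand vanishes for a.e.\ $t$.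

Apply this to $u=B^i$. The $i$-th row of $D^cB$ is the restriction of $D^sB^i$, a part of $DB^i$, to the complement of $S_B\supset S_{B^i}$, and $\{\tilde B=0\}\subset\{x\notin S_{B^i}:\tilde B^i(x)=0\}$. Hence $D^cB$ vanishes on $\{\tilde B=0\}$. If $d=1$, then $\xi=\pm1$ and the tangential set is exactly $\{\tilde B=0\}$.
\end{proof}

By (2), a counterexample must live where $\nabla\alpha\ne0$. We shall therefore keep $\partial_2\alpha\ge\frac12$ throughout the region where the construction takes place.

\section{The idea: two stages by hand}\label{sec:idea}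

A Cantor measure can be built as the weak limit of densities $\rho_{n+1}=\rho_n\,\theta(M_n\,\cdot\,)$ with rapidly increasing frequencies $M_n$, where $\theta$ has mean one and vanishes on half of each period. Fix for the rest of the paper
\begin{equation}\label{eq:theta}
\begin{gathered}
\theta\in C^\infty(\mathbf R)\ \text{1-periodic},\quad \theta\ge0,\quad \int_0^1\theta=1,\quad \theta=0\ \text{outside } A:=[\tfrac14,\tfrac34]+\mathbf Z,\\
\Psi\in C^\infty(\mathbf R)\ \text{1-periodic with}\ \Psi''=\theta-1 .
\end{gathered}
\end{equation}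
Such a $\Psi$ exists: $\theta-1$ has mean zero, so it has a periodic primitive; subtract the mean of that primitive and integrate again.

\emph{First stage.} In this section only, take $\alpha_0=x_2$ and $\rho_0=1$ on $\mathbf R^2$. The direction orthogonal to $\nabla\alpha_0$ is $\nu_0=e_1$; put $N_0=e_1\otimes e_1$. With
\[
\alpha_1=x_2+M_0^{-2}\Psi(M_0x_1),\qquad \rho_1=\theta(M_0x_1),
\]
we get $D^2\alpha_1=(\rho_1-\rho_0)N_0$. The term $-\rho_0N_0$ is a harmless continuous matrix field, while $\rho_1N_0$ is concentrated on half of the plane. The gradient has changed little: $\nabla\alpha_1=(a,1)$ with $a(x_1)=M_0^{-1}\Psi'(M_0x_1)=O(M_0^{-1})$. But where $a\ne0$ it is no longer orthogonal to $e_1$.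

\emph{The wrong second stage.} Add $M_1^{-2}\rho_1\Psi(M_1x_1)$, with the same phase $x_1$. Up to $O(M_1^{-1})$ the Hessian becomes $(\rho_2-\rho_0)N_0$ with $\rho_2=\rho_1\theta(M_1x_1)$. (Here and below the constant in $O(M_1^{-1})$ depends on $M_0$, which is already fixed.) If we go on like this, every $\alpha_n$, and the limit, has the form $x_2+g(x_1)$. The small tilt $a$ is never repaired, and we have seen that for such functions the tangential set is $|D^c\nabla\alpha|$-null.

\emph{The right second stage.} Let the new oscillation follow the new gradient. The direction orthogonal to $\nabla\alpha_1$ is $\nu_1=(1,-a)/\sqrt{1+a^2}$; put $N_1=\nu_1\otimes\nu_1$. Choose a phase $s_1$ with $\nabla s_1$ parallel to $\nu_1$, that is, constant along the gradient lines of $\alpha_1$ (Figure~\ref{fig:bands}), and set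
\[
\alpha_2=\alpha_1+M_1^{-2}\,\frac{\rho_1}{|\nabla s_1|^2}\,\Psi(M_1s_1),\qquad \rho_2=\rho_1\,\theta(M_1s_1).
\]
The weight $|\nabla s_1|^{-2}$ is there to make the leading term of the new Hessian equal to $\rho_1\Psi''(M_1s_1)N_1=(\rho_2-\rho_1)N_1$. On a bounded region we obtain
\[
D^2\alpha_2=(\rho_1-\rho_0)N_0+(\rho_2-\rho_1)N_1+O(M_1^{-1})
=\rho_2N_1-\rho_0N_0-\rho_1(N_1-N_0)+O(M_1^{-1}).
\]
The new density $\rho_2$ stands with the corrected normal $N_1$. The price of the correction is $\rho_1(N_1-N_0)$, a smooth matrix field of size $\|\theta\|_\infty\,O(M_0^{-1})$; it is small because $M_0$ was large. Iterating, the densities $\rho_n$ grow, but the correction $\rho_{n+1}(N_{n+1}-N_n)$ is at most $\|\theta\|_\infty\|\rho_n\|_\infty\,O(M_n^{-1})$, and $M_n$ is chosen \emph{after} $\rho_n$. So all corrections sum to a small continuous field, which goes into the absolutely continuous part, and in the limit the singular part is $\nu\otimes\nu\,\mu$ with $\nu=\lim\nu_n$ exactly orthogonal to $\nabla\alpha=\lim\nabla\alpha_n$.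

\begin{figure}[t]
\centering
\begin{tikzpicture}
\foreach \i in {0,1,2} {
 \begin{scope}[shift={(2.8*\i,0)}]
  \fill[gray!25] (-0.7,0) rectangle (0.7,3);
  \clip (-0.7,0) rectangle (0.7,3);
  \foreach \c in {-0.54,-0.36,-0.18,0,0.18,0.36,0.54}
   \draw[line width=1.6pt,domain=0:3,samples=30] plot ({\c*exp(0.25*\x)},{\x});
 \end{scope}
}
\draw[->] (7,0) -- (7,1) node[right] {$x_2$};
\draw[->] (7,0) -- (8,0) node[right] {$M_0x_1$};
\end{tikzpicture}
\caption{Two generations of bands (schematic, for $\theta$ symmetric about $\frac12$; the horizontal direction is stretched by the factor $M_0$). Gray: the vertical bands that contain the support of $\rho_1$; they fill half of the plane. Black: the thinner bands of the second generation, which contain the support of $\rho_2$. They follow the gradient lines of $\alpha_1$, which are slightly tilted because the first oscillation has tilted the gradient. Each new generation is tangent to the current gradient, not to the original one.}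
\label{fig:bands}
\end{figure}

To make this a proof we localize, so that everything has compact support, and add a quadratic term to $\alpha_0$ for convexity.

\section{One stage of the construction}\label{sec:stage}

Let $\mathbb D$ be the closed unit disc in $\mathbf R^2$. For $\beta\in C^\infty(\mathbf R^2)$ with $\partial_2\beta>0$ on $\mathbb D$ put, on $\mathbb D$,
\begin{equation}\label{eq:nu}
\nu=\frac{(\partial_2\beta,-\partial_1\beta)}{|\nabla\beta|},\qquad N=\nu\otimes\nu,\qquad\text{so that}\quad N\nabla\beta=0 .
\end{equation}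
If $\rho$ is supported in $\operatorname{int}\mathbb D$, the product $\rho N$ is extended by $0$ outside $\mathbb D$.

The first task is to find the phase. We need it on a neighborhood of a whole compact set, not only near a point; this is where $\partial_2\beta>0$ is used, since it lets $x_2$ play the role of time along the gradient lines.

\begin{lemma}[Phase]\label{lem:phase}
Let $\beta\in C^\infty(\mathbf R^2)$ with $\partial_2\beta>0$ on $\mathbb D$, and let $K\subset\operatorname{int}\mathbb D$ be compact. There are $s\in C^\infty(\mathbf R^2)$ and a smooth diffeomorphism $\Xi(\sigma,t)=(X(\sigma,t),t)$ of $\mathbf R^2$ with $\partial_\sigma X>0$ and $s(\Xi(\sigma,t))=\sigma$, such that $\nabla s\ne0$ everywhere and $\nabla s/|\nabla s|=\nu$ near $K$.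
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(\operatorname{int}\mathbb D)$ with $\chi=1$ near $K$, and let $a=\chi\,\partial_1\beta/\partial_2\beta$, extended by $0$; then $a\in C_c^\infty(\mathbf R^2)$. Let $t\mapsto X(\sigma,t)$ solve
\[
\partial_tX=a(X,t),\qquad X(\sigma,0)=\sigma .
\]
Since $a$ is smooth and bounded with bounded derivatives, $X$ is defined and smooth on $\mathbf R^2$, and
\[
\partial_\sigma X(\sigma,t)=\exp\int_0^t\partial_1a(X(\sigma,\tau),\tau)\,d\tau>0 .
\]
For each $t$ the map $X(\cdot,t)$ is a bijection of $\mathbf R$: solve the equation from time $t$ back to time $0$. So $\Xi$ is a smooth bijection with Jacobian $\partial_\sigma X>0$, hence a diffeomorphism. Its inverse has the form $x\mapsto(s(x),x_2)$ with $s$ smooth and $\partial_1s>0$. Differentiating $s(X(\sigma,t),t)=\sigma$ in $t$ gives $a\,\partial_1s+\partial_2s=0$. Near $K$, where $\chi=1$, this says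
\[
\nabla s=\partial_1s\,(1,-a)=\frac{\partial_1s}{\partial_2\beta}\,(\partial_2\beta,-\partial_1\beta),
\]
a positive multiple of $\nu$.
\end{proof}

\begin{lemma}[One stage]\label{lem:stage}
Let $\beta\in C^\infty(\mathbf R^2)$ with $\partial_2\beta>0$ on $\mathbb D$. Let $0\le\rho\in C_c^\infty(\operatorname{int}\mathbb D)$, $\rho\not\equiv0$, $K=\operatorname{supp}\rho$, and let $s$ be the phase of Lemma~\ref{lem:phase} for this $\beta$ and $K$. For $M\ge1$ put
\[
b=\frac{\rho}{|\nabla s|^2},\qquad h=M^{-2}\,b\,\Psi(Ms),\qquad \rho^+=\rho\,\theta(Ms).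
\]
These functions are smooth and supported in $K$, and there is a constant $C$, \emph{independent of} $M\ge1$, such that the following hold.
\begin{enumerate}
\item[\textup{(i)}] $D^2h=(\rho^+-\rho)N+E$ with $E$ smooth, symmetric and supported in $K$.
\item[\textup{(ii)}] $|h|,\ |\nabla h|,\ |E|\le C/M$ on $\mathbf R^2$.
\item[\textup{(iii)}] Both $V=\nabla h$ and $V=\nabla\big(|\nabla(\beta+h)|^2-|\nabla\beta|^2\big)$ are supported in $K$ and satisfy $|V|\le C/M$ and $|DV|\le C$ on $\mathbf R^2$.
\item[\textup{(iv)}] $\limsup_{M\to\infty}|\operatorname{supp}\rho^+|\le\frac12|K|$.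
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have
\[
\nabla h=M^{-2}\,\Psi(Ms)\nabla b+M^{-1}\,b\,\Psi'(Ms)\nabla s .
\]
Differentiating once more produces one term without a negative power of $M$, namely $b\,\Psi''(Ms)\nabla s\otimes\nabla s$. Since $b\,\nabla s\otimes\nabla s=\rho N$ and $\rho\,\Psi''(Ms)=\rho\,\theta(Ms)-\rho=\rho^+-\rho$, this term is $(\rho^+-\rho)N$. The rest is
\[
E=M^{-1}\Psi'(Ms)\big[\nabla b\otimes\nabla s+\nabla s\otimes\nabla b+b\,D^2s\big]+M^{-2}\Psi(Ms)\,D^2b .
\]

(ii) and preparation for (iii). On $K$ all derivatives of $b$ and $s$ are bounded independently of $M$, the functions $\Psi,\dots,\Psi'''$ are bounded, and each derivative that falls on a factor $\Psi^{(j)}(Ms)$ produces one factor $M$. Hence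
\[
h=O(M^{-2}),\quad \nabla h,\,E=O(M^{-1}),\quad D^2h,\,DE=O(1),\quad D^3h=O(M),
\]
uniformly on $\mathbf R^2$.

(iii) For $V=\nabla h$ the bounds are those just listed. For the second field,
\[
V=2D^2\beta\,\nabla h+2D^2h\,\nabla\beta+2D^2h\,\nabla h .
\]
A priori the middle term is only $O(1)$, and its derivative only $O(M)$. Here the choice of the phase enters: on $K$ we have $N\nabla\beta=0$, so (i) gives $D^2h\,\nabla\beta=E\,\nabla\beta$, and off $K$ both sides vanish. Therefore
\[
V=2D^2\beta\,\nabla h+2E\,\nabla\beta+2D^2h\,\nabla h .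
\]
All terms are supported in $K$, where the derivatives of $\beta$ are bounded independently of $M$, so $V=O(M^{-1})$. Differentiating, the three terms contribute, respectively, $D^3\beta$ times $\nabla h$ and $D^2\beta$ times $D^2h$; $DE$ times $\nabla\beta$ and $E$ times $D^2\beta$; $D^3h$ times $\nabla h$ and $D^2h$ times $D^2h$. All of these are $O(1)$; in the only one containing $D^3h$ the bound is $O(M)\,O(M^{-1})$.

(iv) Since $\theta=0$ outside the closed set $A$, we have $\operatorname{supp}\rho^+\subset K\cap\{Ms\in A\}$. By the change of variables $x=\Xi(\sigma,t)$,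
\[
|K\cap\{Ms\in A\}|=\int_{\mathbf R}\Big(\int_{\mathbf R}1_A(M\sigma)\,1_{\Xi^{-1}(K)}(\sigma,t)\,\partial_\sigma X(\sigma,t)\,d\sigma\Big)dt .
\]
A bounded $1$-periodic function with argument $M\sigma$ converges weakly* in $L^\infty(\mathbf R)$ to its mean as $M\to\infty$; the mean of $1_A$ is $\frac12$. So for each $t$ the inner integral tends to $\frac12\int1_{\Xi^{-1}(K)}\partial_\sigma X\,d\sigma$. It is bounded uniformly in $t$ and $M$, and vanishes for $t$ outside a bounded set, because $\Xi^{-1}(K)$ is compact. By dominated convergence the total tends to $\frac12|K|$.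
\end{proof}

\section{The iteration in the plane}\label{sec:iteration}

Let $\omega$ be as in Theorem~\ref{thm:A}; if no modulus is prescribed, take $\omega(t)=\sqrt t$. Put
\[
\alpha_0(x)=2x_2+\tfrac12|x|^2,\qquad\text{so}\qquad \partial_2\alpha_0=2+x_2\ge1\ \text{on }\mathbb D,\quad D^2\alpha_0=I .
\]
Fix $\rho_0\in C_c^\infty(\operatorname{int}\mathbb D)$ with $0\le\rho_0\le\frac12$, $\rho_0\not\equiv0$, and $\varepsilon\in(0,\frac16]$ with $10\varepsilon<\int\rho_0$. The quadratic term in $\alpha_0$ and the bound $\rho_0\le\frac12$ serve only to make the limit convex.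

\subsection{The choice of the frequencies}
We construct $\alpha_n\in C^\infty(\mathbf R^2)$ and $0\le\rho_n\in C_c^\infty(\operatorname{int}\mathbb D)$, and write $K_n=\operatorname{supp}\rho_n$. The inductive properties are
\begin{equation}\label{eq:ind}
K_n\subset K_0,\quad \operatorname{supp}(\alpha_n-\alpha_0)\subset K_0,\quad \partial_2\alpha_n\ge\tfrac12(1+2^{-n})\ \text{on }\mathbb D,\quad \int\rho_n\ge\tfrac12\int\rho_0 .
\end{equation}
They hold for $n=0$. Given $\alpha_n,\rho_n$, let $\nu_n,N_n$ be the objects of \eqref{eq:nu} for $\beta=\alpha_n$, and apply Lemma~\ref{lem:stage} with $\beta=\alpha_n$, $\rho=\rho_n$. Let $C_n>0$ be its constant, and for $M=M_n$ denote the resulting functions by $h_n$, $E_n$ and $\rho_{n+1}=\rho_n^+$; put $\alpha_{n+1}=\alpha_n+h_n$. Thus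
\begin{equation}\label{eq:step}
D^2\alpha_{n+1}-D^2\alpha_n=(\rho_{n+1}-\rho_n)N_n+E_n .
\end{equation}
Since $\omega(t)/t\to\infty$, there is $r_n>0$ with $\omega(t)\ge2^nC_nt$ for $0<t\le r_n$. As $C_n$ and $r_n$ do not depend on $M_n$, we may choose $M_n\ge1$ so large that
\begin{enumerate}
\item[(a)] $C_n/M_n\le\varepsilon2^{-n-2}$;
\item[(b)] $4\|\theta\|_\infty\|\rho_n\|_\infty\,C_n/M_n\le\varepsilon2^{-n}$;
\item[(c)] $|K_{n+1}|\le\frac34|K_n|$;
\item[(d)] $2C_n/M_n\le2^{-n}\omega(r_n)$.
\end{enumerate}
Condition (c) is possible by Lemma~\ref{lem:stage}(iv), because $|K_n|>0$. We now verify what these conditions give.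

By (a) and Lemma~\ref{lem:stage}(ii), $|h_n|,|\nabla h_n|,|E_n|\le\varepsilon2^{-n-2}$. In particular, on $\mathbb D$,
\[
\partial_2\alpha_{n+1}\ge\tfrac12(1+2^{-n})-2^{-n-2}=\tfrac12(1+2^{-n-1}).
\]

Next, for vectors with $|p|,|q|\ge\frac12$ we have $\big|\frac p{|p|}-\frac q{|q|}\big|\le2|p-q|$, because the projection onto the ball of radius $\min(|p|,|q|)$ is $1$-Lipschitz. Hence, on $\mathbb D$,
\begin{equation}\label{eq:N}
|N_{n+1}-N_n|\le2|\nu_{n+1}-\nu_n|\le4|\nabla h_n|\le 4C_n/M_n,
\end{equation}
and (b), with $\|\rho_{n+1}\|_\infty\le\|\theta\|_\infty\|\rho_n\|_\infty$, yields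
\begin{equation}\label{eq:corr}
\|\rho_{n+1}\|_\infty\,\sup_{\mathbb D}|N_{n+1}-N_n|\le\varepsilon2^{-n}.
\end{equation}

It remains to check the mass. Take the trace of $D^2h_n=(\rho_{n+1}-\rho_n)N_n+E_n$ and integrate. Since $\int\Delta h_n=0$, $\operatorname{tr}N_n=1$, $|\operatorname{tr}E_n|\le\sqrt2|E_n|$ and $|K_n|\le\pi$,
\[
\Big|\int\rho_{n+1}-\int\rho_n\Big|=\Big|\int\operatorname{tr}E_n\Big|\le\sqrt2\,\pi\,\varepsilon\,2^{-n-2}.
\]
Summing over all stages up to this one, $\big|\int\rho_{n+1}-\int\rho_0\big|\le\frac{\sqrt2\,\pi}2\,\varepsilon<5\varepsilon<\frac12\int\rho_0$. This is the last property in \eqref{eq:ind}. The inclusions $K_{n+1}\subset K_n\subset K_0$ and $\operatorname{supp}h_n\subset K_n$ are part of Lemma~\ref{lem:stage}. The induction proceeds.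

\subsection{The limit}
By (a), $\alpha_n-\alpha_0$ converges in $C^1(\mathbf R^2)$; so $\alpha_n\to\alpha\in C^1(\mathbf R^2)$ and $\partial_2\alpha\ge\frac12$ on $\mathbb D$. Moreover $\nu_n\to\nu:=(\partial_2\alpha,-\partial_1\alpha)/|\nabla\alpha|$ and $N_n\to N:=\nu\otimes\nu$ uniformly on $\mathbb D$. Clearly $\nu$ is continuous and $\langle\nu,\nabla\alpha\rangle=0$ on $\mathbb D$. Outside $\mathbb D$ we put $\nu=e_1$.

The Hessians themselves do not converge uniformly. To separate what does, sum \eqref{eq:step} by parts, as in Section~\ref{sec:idea}: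
\begin{equation}\label{eq:abel}
\begin{gathered}
D^2\alpha_n=\rho_nN_n+G^{(n)},\\
G^{(n)}=D^2\alpha_0-\rho_0N_0-\sum_{k=1}^n\rho_k(N_k-N_{k-1})+\sum_{k<n}E_k .
\end{gathered}
\end{equation}
By \eqref{eq:corr} and (a) both series converge uniformly. So the continuous symmetric fields $G^{(n)}$ converge uniformly to a continuous symmetric $G$, with
\begin{equation}\label{eq:G}
|G-(I-\rho_0N_0)|\le\sum_{k\ge1}\varepsilon2^{-k+1}+\sum_{k\ge0}\varepsilon2^{-k-2}=2\varepsilon+\tfrac12\varepsilon\le3\varepsilon .
\end{equation}

Taking traces in \eqref{eq:abel}, $\rho_n=\Delta\alpha_n-\operatorname{tr}G^{(n)}\to\Delta\alpha-\operatorname{tr}G$ as distributions. The limit is nonnegative, hence a Radon measure $\mu\ge0$. The $\rho_n\ge0$ are supported in the fixed compact set $K_0$ and have bounded mass, so $\rho_n\mathcal L^2\rightharpoonup\mu$ weakly* as measures, and testing with a cutoff equal to $1$ on $K_0$,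
\[
\mu(\mathbf R^2)=\lim\int\rho_n\ge\tfrac12\int\rho_0>0 .
\]
Since $N_n\to N$ uniformly on $\mathbb D$, $N$ is continuous there and $K_0\subset\operatorname{int}\mathbb D$, also $\rho_nN_n\mathcal L^2\rightharpoonup N\mu$. Passing to the limit in \eqref{eq:abel},
\begin{equation}\label{eq:limit}
D\nabla\alpha=\nu\otimes\nu\,\mu+G\,\mathcal L^2 .
\end{equation}
Finally, for $k\ge n$ the density $\rho_k$ is supported in the closed set $K_n$, so $\operatorname{supp}\mu\subset\bigcap_nK_n$. By (c) this set is Lebesgue-null, so $\mu\perp\mathcal L^2$.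

Thus $\nabla\alpha\in BV_{\rm loc}\cap C^0$, and the singular part of $D\nabla\alpha$ is $\nu\otimes\nu\,\mu$. Because $\nabla\alpha$ is continuous, this is the Cantor part:
\[
D^c\nabla\alpha=\nu\otimes\nu\,\mu,\qquad |D^c\nabla\alpha|=\mu,\qquad \xi=\pm\nu\ \ \mu\text{-a.e.},\qquad D^c\cdot\nabla\alpha=\mu\ne0 .
\]
Since $\langle\nabla\alpha,\nu\rangle=0$ on $\mathbb D\supset\operatorname{supp}\mu$, the tangential set carries all of $|D^c\nabla\alpha|$.

\emph{Convexity.} By \eqref{eq:G} and $0\le\rho_0\le\frac12$ we have $G\ge(1-\frac12-3\varepsilon)I\ge0$. So the distributional Hessian \eqref{eq:limit} of the continuous function $\alpha$ is nonnegative. Hence the mollifications of $\alpha$ are convex, and so is their locally uniform limit $\alpha$.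

\subsection{The modulus of continuity}
Let $V_n$ be either $\nabla h_n$ or $\nabla(|\nabla\alpha_{n+1}|^2-|\nabla\alpha_n|^2)$. By Lemma~\ref{lem:stage}(iii), $|V_n|\le C_n/M_n$ and $|DV_n|\le C_n$ on $\mathbf R^2$, so
\[
|V_n(x)-V_n(y)|\le\min\{2C_n/M_n,\ C_n|x-y|\}.
\]
If $0<|x-y|\le r_n$, then $C_n|x-y|\le2^{-n}\omega(|x-y|)$ by the choice of $r_n$. If $|x-y|>r_n$, then $2C_n/M_n\le2^{-n}\omega(r_n)\le2^{-n}\omega(|x-y|)$ by (d). So in all cases
\[
|V_n(x)-V_n(y)|\le2^{-n}\omega(|x-y|)\qquad(x\ne y).
\]
By (a), $|V_n|\le\varepsilon2^{-n-2}$, so $\sum_nV_n$ converges uniformly for both choices. Since $|\nabla\alpha_n|^2\to|\nabla\alpha|^2$ locally uniformly, it follows that $|\nabla\alpha|^2\in C^1$ and that the two sums are $\nabla\alpha-\nabla\alpha_0$ and $\nabla(|\nabla\alpha|^2-|\nabla\alpha_0|^2)$. Both admit the modulus $2\omega$.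

The fields $\nabla\alpha_0$ and $\nabla(|\nabla\alpha_0|^2)$ are locally Lipschitz, and on each interval $(0,R]$ we have $t\le C_R\,\omega(t)$: on some $(0,t_0]$ because $\omega(t)/t\to\infty$, and on $[t_0,R]$ because $\omega\ge\omega(t_0)>0$ there. Hence $\nabla\alpha$ and $\nabla(|\nabla\alpha|^2)$ are locally of class $C^{0,\omega}$.

\begin{remark}
Our bounds for $D^2h_n$ and $D^2(|\nabla\alpha_{n+1}|^2-|\nabla\alpha_n|^2)$ do not improve as $M_n$ grows; only the gradients of $h_n$ and $|\nabla\alpha_{n+1}|^2-|\nabla\alpha_n|^2$ become small. The argument therefore stops just short of Lipschitz bounds, and Theorem~\ref{thm:C} says that it must. In this argument, tangency is what makes $\nabla(|\nabla\alpha|^2)$ continuous at all: with a phase $s_n$ not adapted to $\nabla\alpha_n$, the leading part of $D^2h_n\nabla\alpha_n$ would be $(\rho_{n+1}-\rho_n)\langle e,\nabla\alpha_n\rangle e$ with $e=\nabla s_n/|\nabla s_n|$, and this need not be small.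
\end{remark}

\section{Arbitrary dimension and domain}\label{sec:dim}

The planar function is rescaled so that its singular part lies over a small disc, and extended independently of the remaining variables.

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Let $d\ge2$ and let $\Omega$ be open and nonempty. Choose $x_0\in\Omega$ and $r\in(0,1]$ such that
\[
Q=\big\{x:\ |(x_1-x_{0,1},x_2-x_{0,2})|\le r,\ |x_i-x_{0,i}|<r\ \text{for } i\ge3\big\}\subset\Omega .
\]
Let $\Pi x=(x_1,x_2)$, let $T(y)=\Pi x_0+ry$ on $\mathbf R^2$, and with the planar function $\alpha$ of Section~\ref{sec:iteration}, constructed for the modulus $\omega_r(t)=\omega(rt)$ (which is nondecreasing with $\omega_r(t)/t\to\infty$ as $t\downarrow0$), define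
\[
\hat\alpha(x)=r\,\alpha\big(T^{-1}\Pi x\big).
\]
Then $\hat\alpha$ is convex and $C^1$, and $\nabla\hat\alpha(x)=\big(\nabla\alpha(T^{-1}\Pi x),0\big)$. For $\varphi\in C_c^\infty(\mathbf R^2)$ and $j\in\{1,2\}$, the substitution $z=Ty$ gives
\[
\int\nabla\alpha(T^{-1}z)\,\partial_j\varphi(z)\,dz=r\int\nabla\alpha(y)\,\partial_j(\varphi\circ T)(y)\,dy ,
\]
so the planar field $\nabla\alpha\circ T^{-1}$ has derivative $r\,T_\#(D\nabla\alpha)$, with singular part $r\,\big((\nu\otimes\nu)\circ T^{-1}\big)\,T_\#\mu$ and continuous density $r^{-1}G\circ T^{-1}$. By Fubini's theorem,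
\[
D\nabla\hat\alpha=\hat\nu\otimes\hat\nu\,m+\hat G\,\mathcal L^d,\qquad \hat\nu(x)=\big(\nu(T^{-1}\Pi x),0\big),\qquad m=r\,(T_\#\mu)\times\mathcal L^{d-2},
\]
where $\hat G$ is continuous (it has $r^{-1}G(T^{-1}\Pi x)$ in its upper left block and zeros elsewhere), and the factor $\mathcal L^{d-2}$ is absent if $d=2$.

Since $\mu$ is carried by an $\mathcal L^2$-null subset of $\mathbb D$, the measure $m$ is singular with respect to $\mathcal L^d$, and $m(\Omega)\ge m(Q)=r\,\mu(\mathbf R^2)(2r)^{d-2}>0$. On the neighborhood $T(\operatorname{int}\mathbb D)\times\mathbf R^{d-2}$ of $\operatorname{supp}m$ the field $\hat\nu$ is continuous and $\langle\nabla\hat\alpha,\hat\nu\rangle=0$. As $\nabla\hat\alpha$ is continuous, $D^c\nabla\hat\alpha$ is the singular part $\hat\nu\otimes\hat\nu\,m$; hence $\xi=\pm\hat\nu$ holds $m$-a.e., the tangential set carries all of $|D^c\nabla\hat\alpha|=m$, and $D^c\cdot\nabla\hat\alpha=m$.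

Finally, $\nabla\hat\alpha$ and $\nabla(|\nabla\hat\alpha|^2)$ are, up to constant factors and zero components, the compositions of $\nabla\alpha$ and $\nabla(|\nabla\alpha|^2)$ with $T^{-1}\circ\Pi$. When $\Pi x\ne\Pi y$ we have $\omega_r(|T^{-1}\Pi x-T^{-1}\Pi y|)=\omega(|\Pi x-\Pi y|)\le\omega(|x-y|)$, and when $\Pi x=\Pi y$ the fields agree at $x$ and $y$. So both are locally of class $C^{0,\omega}$.
\end{proof}

\section{Sharpness of the modulus}\label{sec:C}

Let $\alpha\in C^1(\Omega)$ and $f=|\nabla\alpha|^2$. The proof of Theorem~\ref{thm:C} uses one inequality: for every $C^1$ curve $\gamma:[a,b]\to\Omega$,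
\begin{equation}\label{eq:action}
\alpha(\gamma(b))-\alpha(\gamma(a))=\int_a^b\nabla\alpha(\gamma)\cdot\gamma'\,dt\le\int_a^b\Big(\tfrac12|\gamma'|^2+\tfrac12f(\gamma)\Big)dt ,
\end{equation}
with equality if $\gamma'=\nabla\alpha(\gamma)$. So gradient curves minimize, for given endpoints and time interval, an action in which only $f$ appears, and competitors near a gradient curve bound $\alpha$ from one side.

The simplest case is $f\equiv1$. Let $\gamma$ be a gradient curve on $[-\tau,0]$ with $\gamma(0)=x_0$, inside a ball contained in $\Omega$, and let $p=\nabla\alpha(x_0)$. Then $\alpha(x_0)-\alpha(\gamma(-\tau))=\tau$, while $\alpha$ is $1$-Lipschitz on the ball; so $\gamma$, which has length $\tau$, joins points at distance at least $\tau$ and is the segment $x_0+tp$. Running instead along the segment from $x_0-\tau p$ to $x_0+v$ in time $\tau$ (with $v$ small enough that $x_0+v$ lies in the ball), \eqref{eq:action} gives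
\[
\alpha(x_0+v)\le\alpha(x_0)-\tau+\frac{|\tau p+v|^2}{2\tau}+\frac\tau2=\alpha(x_0)+\langle p,v\rangle+\frac{|v|^2}{2\tau} .
\]
Following the gradient curve forward instead of backward gives the corresponding lower bound. Here $\tau$ can be chosen locally uniformly in $x_0$, and such two-sided bounds by paraboloids mean $C^{1,1}_{\rm loc}$. In general the gradient curve is not straight. We perturb it symmetrically, by $\pm v$, so that all first-order terms cancel; what remains is a second difference of $f$, and this is where $f\in C^{1,1}_{\rm loc}$ is used.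

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $K\subset\Omega$ be compact, and let $\delta>0$ be such that $K'=\{x:\operatorname{dist}(x,K)\le2\delta\}\subset\Omega$. Let $L=1+\max_{K'}|\nabla\alpha|$, let $\Lambda$ be a Lipschitz constant of $\nabla f$ on the compact set $K'$, and let $\tau=\delta/L$. Fix $x_0\in K$ and $|v|\le\delta$. The ball $\overline B_{2\delta}(x_0)\subset K'$ is convex, so whenever $y\pm w$ lie in it,
\begin{equation}\label{eq:second}
f(y+w)+f(y-w)-2f(y)=\int_0^1\langle\nabla f(y+\sigma w)-\nabla f(y-\sigma w),w\rangle\,d\sigma\le\int_0^12\sigma\Lambda|w|^2\,d\sigma=\Lambda|w|^2 .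
\end{equation}
Since $|\nabla\alpha|\le L$ on $\overline B_\delta(x_0)$, Peano's theorem, forward and backward in time, gives a $C^1$ curve $\gamma:[-\tau,\tau]\to\overline B_\delta(x_0)$ with $\gamma'=\nabla\alpha(\gamma)$ and $\gamma(0)=x_0$. (Uniqueness may fail, as $\nabla\alpha$ is only continuous, but is not needed.)

\emph{Upper bound.} On $[-\tau,0]$ consider the curves $\gamma(t)\pm\lambda v$ with $\lambda=1+t/\tau\in[0,1]$. They join $\gamma(-\tau)$ to $x_0\pm v$ inside $\overline B_{2\delta}(x_0)$. Apply \eqref{eq:action} to both, add, and subtract twice the equality for $\gamma$. The values at $\gamma(-\tau)$ cancel, and $\frac12|\gamma'+\frac v\tau|^2+\frac12|\gamma'-\frac v\tau|^2-|\gamma'|^2=\frac{|v|^2}{\tau^2}$. With \eqref{eq:second} for $y=\gamma(t)$, $w=\lambda v$ we obtain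
\[
\begin{aligned}
\alpha(x_0+v)+\alpha(x_0-v)-2\alpha(x_0)
&\le\int_{-\tau}^0\Big(\frac{|v|^2}{\tau^2}+\tfrac12\big[f(\gamma+\lambda v)+f(\gamma-\lambda v)-2f(\gamma)\big]\Big)dt\\
&\le C|v|^2,\qquad C:=\frac1\tau+\frac{\tau\Lambda}2 .
\end{aligned}
\]

\emph{Lower bound.} On $[0,\tau]$ use the curves $\gamma(t)\pm\lambda v$ with $\lambda=1-t/\tau$, which join $x_0\pm v$ to $\gamma(\tau)$. Again add the two inequalities \eqref{eq:action} and subtract twice the equality for $\gamma$. Now the values at $\gamma(\tau)$ cancel, the left-hand side is $2\alpha(x_0)-\alpha(x_0+v)-\alpha(x_0-v)$, and the right-hand side is estimated by the same computation. So $2\alpha(x_0)-\alpha(x_0+v)-\alpha(x_0-v)\le C|v|^2$.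

\emph{Conclusion.} We have shown $|\alpha(x+v)+\alpha(x-v)-2\alpha(x)|\le C|v|^2$ for $x\in K$ and $|v|\le\delta$, with $C$ independent of $x$ and $v$. At points $x$ with $\overline B_\epsilon(x)\subset K$ the mollification $\alpha_\epsilon$ satisfies the same estimate, by averaging. Dividing by $|v|^2$ and letting $v\to0$ along each direction, $-CI\le D^2\alpha_\epsilon(x)\le CI$. Letting $\epsilon\to0$, $D^2\alpha\in L^\infty$ in the interior of $K$. As $K$ is arbitrary, $\alpha\in C^{1,1}_{\rm loc}(\Omega)$. Then $D\nabla\alpha$ is absolutely continuous and $D^c\nabla\alpha=0$.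

\emph{The dichotomy.} Let $\omega$ be concave, positive and nondecreasing on $(0,\infty)$. For $0<t<t'$ concavity and positivity give $\omega(t)\ge\frac t{t'}\,\omega(t')$, so $\omega(t)/t$ is nonincreasing; as $t\downarrow0$ it either stays bounded or tends to $\infty$. If it stays bounded, then $C^{1,\omega}_{\rm loc}\subset C^{1,1}_{\rm loc}$, and the first part of the theorem excludes a Cantor part. If it tends to $\infty$, the function of Theorem~\ref{thm:A}, restricted to $\Omega$, has the required properties, with all of $D^c\nabla\alpha$ on the tangential set.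
\end{proof}

\begin{thebibliography}{9}
\bibitem{AFP} Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}, 2000.

\bibitem{source} \emph{The Chain Rule For The Divergence Of BV-Like Vector Fields}, \url{https://www.math.uzh.ch/en/fileadmin/user/delellis/publikation/ProcHyp04.PDF}.
\end{thebibliography}

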